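# Factorizations of a totally nonnegative matrix: the fibers of $f_Q$ and the subword complex

## 1. Do the factorizations of a matrix form a ball?

Fix $n\ge 2$. For $i\in\{1,\dots,n-1\}$ and $t\in\mathbb R$ put $x_i(t)=I+tE_{i,i+1}$, where $E_{i,i+1}$ is the matrix unit. Let $U_{\ge0}$ be the set of upper unitriangular real $n\times n$ matrices all of whose minors are nonnegative. By Whitney's theorem, $U_{\ge 0}$ is exactly the set of finite products of matrices $x_i(t)$ with $t\ge0$. A *word* is a finite sequence $Q=(i_1,\dots,i_d)$ with entries in $\{1,\dots,n-1\}$, and it gives a map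
$$f_Q:\mathbb R^d_{\ge0}\to U_{\ge0},\qquad f_Q(t_1,\dots,t_d)=x_{i_1}(t_1)x_{i_2}(t_2)\cdots x_{i_d}(t_d).$$
The question is: given $p$, what does the set of all factorizations of $p$ along $Q$,
$$M_Q(p)=f_Q^{-1}(p)\subseteq\mathbb R^d_{\ge0},$$
look like? It is cut out of an orthant by polynomial equations. It is bounded, because the superdiagonal entries of a product of unitriangular matrices add up, so that
$$p_{i,i+1}=\sum_{j:\,i_j=i}t_j .\tag{1}$$

The first guess is that a nonempty fiber is a closed ball, whose interior consists of the points with fewest zeros and whose boundary is reached by letting parameters go to $0$. We test this by hand.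

For $n=2$ and $Q=(1,1,\dots,1)$ the fiber over $x_1(c)$, $c>0$, is $\{t\ge0: t_1+\dots+t_d=c\}$, a simplex. The guess holds.

For $n=3$ we have $E_{12}E_{23}=E_{13}$, and all other products of $E_{12},E_{23}$ vanish. Hence $p_{12}$ and $p_{23}$ are given by (1), and
$$p_{13}=\sum_{j<k,\ i_j=1,\ i_k=2}t_jt_k,\qquad p_{12}p_{23}-p_{13}=\sum_{j<k,\ i_j=2,\ i_k=1}t_jt_k .\tag{2}$$

Take $Q=(1,2,1)$. Over $p=x_1(c)$, $c>0$, we get $t_2=0$ and $t_1+t_3=c$, a segment. Over $p=x_1(a)x_2(b)x_1(c)$ with $a,b,c>0$ we get $t_2=b$, $t_1t_2=ab$, $t_1+t_3=a+c$, a single point.

Take $Q=(1,2,1,2)$ and $p=x_1(a)x_2(b)x_1(c)$ with $a,b,c>0$. Then $t_1+t_3=a+c$, $t_2+t_4=b$, and by (2) $t_2t_3=bc$. So $t_3=bc/t_2$ with $bc/(a+c)\le t_2\le b$: a curved arc, with $t_4=0$ at one end and $t_1=0$ at the other. The guess holds again.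

Take the same $Q=(1,2,1,2)$ and $p=x_1(a)x_2(b)$ with $a,b>0$. Now $t_1+t_3=a$, $t_2+t_4=b$, $t_2t_3=0$. This is the union of the segment $t_3=0,\ t_1=a,\ t_2\in[0,b]$ and the segment $t_2=0,\ t_4=b,\ t_3\in[0,a]$, glued at the point $t_2=t_3=0$. As a space it is still an interval. But it is not the closure of one piece with a fixed zero pattern; the interval is bent in the middle.

Take $Q=(1,2,1,1,2)$ and $p=x_1(a)x_2(b)$, $a,b>0$. Now $t_1+t_3+t_4=a$, $t_2+t_5=b$, $t_2(t_3+t_4)=0$. The part $t_2=0$ is a triangle ($t_5=b$, $t_1+t_3+t_4=a$). The part $t_3=t_4=0$ is a segment ($t_1=a$, $t_2+t_5=b$). They meet only in the vertex $(a,0,0,0,b)$. The fiber is a triangle with a whisker: it is not a ball, and not even a manifold with boundary. The guess is wrong.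

Two things survive in all the examples. The fiber is a union of closed balls, one for each zero pattern that occurs. And in the cases where the guess was fully right, $p$ lay in the largest cell that the (relevant letters of the) word can reach. The theorem below makes both observations precise.

## 2. Zero patterns, Demazure products and dual blocks

**Definition (reduced words and $U(w)$).** Let $W=S_n$ with $s_i=(i\ i{+}1)$ and length function $\ell$. A word $Q=(i_1,\dots,i_d)$ is a reduced word for $w$ if $w=s_{i_1}\cdots s_{i_d}$ and $d=\ell(w)$. For $w\in W$ put $U(w)=f_{Q'}(\mathbb R^{\ell(w)}_{>0})$, where $Q'$ is a reduced word for $w$.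

We use a known fact of Lusztig: $U(w)$ does not depend on the choice of $Q'$, and $U_{\ge0}$ is the disjoint union of the sets $U(w)$. For $n=3$, $x_1(a)x_2(b)\in U(s_1s_2)$ and $x_1(a)x_2(b)x_1(c)\in U(s_1s_2s_1)$ when $a,b,c>0$.

**Definition (Demazure product).** Let $*$ be the associative product on $W$ with $w*s=ws$ if $\ell(ws)>\ell(w)$ and $w*s=w$ otherwise, for $s$ a simple reflection. Put $\delta(Q)=s_{i_1}*\cdots*s_{i_d}$, the identity if $d=0$.

For example $\delta(1,1,2)=s_1s_2$, $\delta(1,2,1,2)=s_1s_2s_1$, $\delta(2,1,1,2)=s_2s_1s_2$. Note that the letters at which the partial product increases form a reduced word for $\delta(Q)$ inside $Q$.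

**Definition (subword complex).** The faces of the simplicial complex $\Delta(Q,w)$ are the subsets $F\subseteq\{1,\dots,d\}$ of positions such that the word $Q\setminus F$, obtained by deleting the positions in $F$, contains a reduced word for $w$ as a subword.

Facets are the complements of reduced words for $w$, so they all have $d-\ell(w)$ elements. We use the following facts of Knutson and Miller. Assume that $Q$ contains a reduced word for $w$. Then $\Delta(Q,w)$ is homeomorphic to a sphere if $\delta(Q)=w$ and to a ball otherwise. A face $F$ is interior (its relative interior does not lie in the boundary) exactly when $\delta(Q\setminus F)=w$; any face containing an interior face is interior. By convention, $\emptyset$ counts as interior exactly when $\delta(Q)=w$.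

**Definition (interior dual block complex).** Let $P$ be the set of interior faces of $\Delta(Q,w)$ (including $\emptyset$ when $\delta(Q)=w$), ordered by inclusion. Let $K$ be the order complex of $P$: its simplices are the chains $G_0\subsetneq\dots\subsetneq G_k$ in $P$. For $F\in P$ the dual block $D(F)\subseteq|K|$ is the subcomplex of chains all of whose members contain $F$. It is a cone with apex $F$ over the order complex of $\{G\in P:G\supsetneq F\}$. The interior dual block complex is $|K|$ with its blocks $D(F)$.

*Example.* Let $Q=(1,2,1,1,2)$ and $w=s_1s_2$; write $345$ for $\{3,4,5\}$ and so on. The reduced word $(1,2)$ sits at the positions $12,15,35,45$, so the facets are $345,234,124,123$. The triangles $234,124,123$ all contain $2$ and form the cone from $2$ over the circle $1,3,4$. The triangle $345$ is attached along the edge $34$. This is a disk. Its interior faces are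
$$P=\{2;\ 12,23,24,34;\ 123,124,234,345\}.$$
One can check the criterion: $\delta(Q\setminus\{2\})=\delta(1,1,1,2)=s_1s_2$, while $\delta(Q\setminus\{1\})=\delta(2,1,1,2)\ne s_1s_2$. The block $D(2)$ is a triangle, barycentrically subdivided, with three sides $12,23,24$ and three corners $123,124,234$. The block $D(34)$ is a path $234-34-345$. They meet in the vertex $234$: again a triangle with a whisker.

**Definition (strata).** For $p\in U_{\ge0}$ and $F\subseteq\{1,\dots,d\}$ let $C_F(p)$ be the set of $t\in M_Q(p)$ with $t_j=0$ exactly for $j\in F$. The fiber is the disjoint union of the sets $C_F(p)$.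

In the example of Section 1 the open triangle is $C_{2}(p)$, the open whisker is $C_{34}(p)$, and the common point is $C_{234}(p)$, as in the dual block complex. Recall that in a finite *regular CW decomposition* each closed cell is homeomorphic to a closed ball in such a way that the open cell is the open ball, and the rest of the closed cell is a union of open cells of lower dimension.

The following statement is a conjecture of Davis, Hersh and Miller. It is true.

**Theorem A.** Let $Q=(i_1,\dots,i_d)$ contain a reduced word for $w$ as a subword, and let $p\in U(w)$.

1. $C_F(p)\neq\emptyset$ if and only if $F\in P$. For $F\in P$ the closure $\overline{C_F(p)}$ is homeomorphic to a closed ball of dimension $d-|F|-\ell(w)$ with $C_F(p)$ corresponding to the open ball, and $\overline{C_F(p)}=\bigsqcup_{G\in P,\ G\supseteq F}C_G(p)$.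
2. The sets $C_F(p)$, $F\in P$, are the open cells of a regular CW decomposition of $M_Q(p)$, and there is a homeomorphism $M_Q(p)\to|K|$ carrying $\overline{C_F(p)}$ onto $D(F)$ for every $F\in P$.

## 3. Where explicit coordinates and the implicit function theorem stop

A natural start is to find explicit coordinates on each open stratum. This works, and Lemma 4 below does it. For $n=2$, $Q=(1,1,1)$, the coordinates on the open fiber $t_1+t_2+t_3=c$, $t_j>0$, are
$$r_1=\log\frac{t_2}{t_1},\qquad r_2=\log\frac{t_3}{t_1+t_2},$$
and they identify the open triangle with $\mathbb R^2$. One would like to find the closure by letting the coordinates go to $\pm\infty$. But adding the points $\pm\infty$ to each coordinate gives a square, not a triangle: on the side $r_2=+\infty$ we have $t_1+t_2\to0$ whatever $r_1$ is, so the whole side must be crushed to the vertex $(0,0,c)$. The coordinates carry no usable information at the boundary. And knowing that strata are open cells is not enough: $S^2$ minus a point is an open cell whose closure $S^2$ is not a ball.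

The other natural tool near a boundary point is the implicit function theorem. Applied to $f_Q:\mathbb R^d\to U$ it fails. For $Q=(1,2,1,2)$ at $t^0=(a,0,0,b)$, the differentials of the three entries are $dt_1+dt_3$, $dt_2+dt_4$ and
$$d(t_1t_2+t_1t_4+t_3t_4)=b(dt_1+dt_3)+a(dt_2+dt_4),$$
so the rank is $2$, not $3$. Indeed the fiber $t_2t_3=0$ really is bent there. Even when the fiber is nice the target is too large: for $Q=(1,1)$ and $n=3$ the rank of $f_Q$ is $1$ while $\dim U=3$.

There is also a second requirement. It is not enough that the level set be smooth; it must be transverse to the walls $t_j=0$. The function $g(t_1,t_2)=t_2-(t_1-1)^2$ has nowhere zero differential, but its zero set touches the wall $t_2=0$ from one side at $(1,0)$. What fails there is that $g$ restricted to the wall has differential $0$.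

The way past this point has three parts. First, only treat words with $\delta(Q)=w$. This loses nothing for closures of strata, because the closure of $C_F(p)$ will be a full fiber of the word $Q\setminus F$, and $\delta(Q\setminus F)=w$. Second, replace the target $U$ by a Bruhat cell of dimension $\ell(w)$; when $\delta(Q)=w$, the map goes into this cell near every point of the fiber. Third, to see that the map to the cell is a submersion on every wall at once, use that the cell is an orbit of the group $B^-$ of lower triangular matrices, and that this group also acts, locally, on the parameters $t$ without changing which of them are zero.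

## 4. Bruhat cells of the lower triangular group

Let $G=GL_n(\mathbb R)$, let $B^-$ be the group of invertible lower triangular matrices, with Lie algebra $\mathfrak b^-$, and let $U^-$ and $U$ be the lower and upper unitriangular matrices. We write $v\in W$ also for its permutation matrix, $ve_j=e_{v(j)}$. Put $\mathcal O_v=B^-vB^-/B^-\subset G/B^-$. Let $\le$ be Bruhat order: $v\le w$ if some (equivalently every) reduced word for $w$ contains a reduced word for $v$ as a subword.

**(B1)** $G=\bigsqcup_vB^-vB^-$; moreover $B^-vB^-s_iB^-\subseteq B^-vB^-\cup B^-vs_iB^-$, with $B^-vB^-s_iB^-=B^-vs_iB^-$ if $\ell(vs_i)>\ell(v)$. This is the Bruhat decomposition with its multiplication rule. For $t\ne0$ we have $x_i(t)\in B^-s_iB^-$, by the $2\times2$ identity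
$$\begin{pmatrix}1&t\\0&1\end{pmatrix}=\begin{pmatrix}1&0\\t^{-1}&1\end{pmatrix}\begin{pmatrix}t&0\\0&-t^{-1}\end{pmatrix}\begin{pmatrix}0&1\\1&0\end{pmatrix}\begin{pmatrix}1&0\\t^{-1}&1\end{pmatrix}.$$
Multiplying along a reduced word $Q'$ of $v$ gives $f_{Q'}(t)\in B^-vB^-$ for $t\in\mathbb R_{>0}^{\ell(v)}$. So $U(v)\subseteq B^-vB^-$.

**(B2)** $\mathcal O_w$ is an embedded submanifold of $G/B^-$ of dimension $\ell(w)$, and its tangent spaces are spanned by the values of the action vector fields of $\xi\in\mathfrak b^-$. Indeed $g\mapsto gwB^-$ is an open embedding $wUw^{-1}\to G/B^-$, and $\mathcal O_w$ is the image of $U^-\cap wUw^{-1}$, which is a closed submanifold of $wUw^{-1}$ of dimension $\ell(w)$ (some matrix entries are set to $0$, and the free ones correspond to the inversions of $w$). The second claim holds because $B^-$ acts transitively on $\mathcal O_w$, so the orbit map $B^-\to\mathcal O_w$ has constant rank and is onto, hence is a submersion.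

**(B3)** $\mathcal O_w$ is relatively open in $\bigcup_{v\le w}\mathcal O_v$. To see this, let $r_{a,b}(g)$ be the rank of the submatrix of $g$ in rows $\le a$ and columns $\ge b$. Left multiplication by $B^-$ replaces a row by a combination of rows of index at most its own, and right multiplication replaces a column by a combination of columns of index at least its own; both changes are invertible, so $r_{a,b}$ is constant on each $B^-vB^-$. We have $r_{a,b}(v)=\#\{j\ge b:v(j)\le a\}$, and these numbers determine $v$. Finally $v\le w$ implies $r_{a,b}(v)\le r_{a,b}(w)$ for all $a,b$: this is Theorem 2.1.5 of Björner–Brenti, *Combinatorics of Coxeter Groups*, applied to $v^{-1}\le w^{-1}$. (Directly: Bruhat order is generated by steps $v=w\,(j\ k)$ with $j<k$, $w(j)>w(k)$. The two counts then differ only for $j<b\le k$, where position $k$ contributes $1$ to $r_{a,b}(w)$ iff $w(k)\le a$, and to $r_{a,b}(v)$ iff $w(j)\le a$, a stronger condition.) So inside the union, $\mathcal O_w$ is the set where $r_{a,b}\ge r_{a,b}(w)$ for all $a,b$, and the condition that a rank be at least a given number is open.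

For $n=3$, the minor of $p\in U$ in rows $1,2$ and columns $2,3$ is $p_{12}p_{23}-p_{13}$, and $r_{2,2}$ equals $1$ on the cell of $s_1s_2$ and $2$ on that of $s_1s_2s_1$. So the quantity $t_2t_3$ in the bent example is what tells the two cells apart.

**(B4)** The map $U\to G/B^-$, $u\mapsto uB^-$, is a diffeomorphism onto an open subset. Hence $U\cap B^-wB^-$ is an embedded submanifold of $U$ of dimension $\ell(w)$, identified with an open subset of $\mathcal O_w$.

**(L)** If $v\le w$, $ws_i<w$ and $vs_i>v$, then $vs_i\le w$. Take a reduced word of $w$ ending in $i$, and in it a reduced word for $v$. The latter does not use the last letter, since otherwise $vs_i<v$. Append the last letter.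

## 5. Pushing a lower triangular matrix through a product

From now on $f_Q$ is considered on all of $\mathbb R^d$, and $\phi(t)=f_Q(t)B^-\in G/B^-$. For $F\subseteq\{1,\dots,d\}$ put
$$\mathbb R^{F^c}=\{t\in\mathbb R^d:t_j=0\ \forall j\in F\},\qquad S_F=\{t\in\mathbb R^d_{\ge0}:t_j=0\iff j\in F\}.$$
On $\mathbb R^{F^c}$ the map $f_Q$ is $f_{Q\setminus F}$, because $x_i(0)=I$.

**Step 1 (the local action).** This step makes $B^-$ act, near the identity, on $\mathbb R^d$ so that $\phi$ is equivariant and zero patterns are preserved. Let $b\in B^-$ and $t\in\mathbb R$. Column $i+1$ of $bx_i(t)$ is column $i+1$ of $b$ plus $t$ times column $i$ of $b$; the other columns are those of $b$. Since column $i$ of $b$ vanishes above row $i$, the only possibly nonzero entry above the diagonal is the $(i,i+1)$ entry $tb_{ii}$. The $(i+1,i+1)$ entry is $b_{i+1,i+1}+tb_{i+1,i}$, and row $i+1$ vanishes to the right of column $i+1$. Left multiplication by $x_i(-t')$ subtracts $t'$ times row $i+1$ from row $i$. It clears the entry above the diagonal and creates no other if $t'(b_{i+1,i+1}+tb_{i+1,i})=tb_{ii}$. So whenever $b_{i+1,i+1}+tb_{i+1,i}\neq0$,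
$$b\,x_i(t)=x_i(t')\,b',\qquad t'=\frac{t\,b_{ii}}{b_{i+1,i+1}+t\,b_{i+1,i}},\qquad b'\in B^-.\tag{3}$$
Here $t',b'$ depend smoothly on $(b,t)$; for $b=I$ we get $t'=t$, $b'=I$; and since $b_{ii}\ne0$, $t'=0\iff t=0$.

Apply (3) to the first factor of $f_Q(t)$, then to the second with $b'$ in place of $b$, and so on through all $d$ factors. The conditions on the denominators define an open set $\mathcal D\subseteq B^-\times\mathbb R^d$ containing $\{I\}\times\mathbb R^d$, and we get a smooth map $\mathcal D\to\mathbb R^d$, $(b,t)\mapsto b\cdot t$, with $I\cdot t=t$, such that $b\cdot t$ has the same zero coordinates as $t$ and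
$$f_Q(b\cdot t)B^-=b\,f_Q(t)B^-.\tag{4}$$

*Example.* For $n=2$, $Q=(1,1)$, $b=\begin{pmatrix}1&0\\\varepsilon&1\end{pmatrix}$: the first step gives $t_1'=t_1/(1+\varepsilon t_1)$ and $b'=\begin{pmatrix}(1+\varepsilon t_1)^{-1}&0\\\varepsilon&1+\varepsilon t_1\end{pmatrix}$, and then $t_2'=\dfrac{t_2}{(1+\varepsilon t_1)(1+\varepsilon t_1+\varepsilon t_2)}$. The velocity at $\varepsilon=0$ is $(-t_1^2,\,-2t_1t_2-t_2^2)$. Each component vanishes on its own wall, and the sum $t_1+t_2$ moves with velocity $-(t_1+t_2)^2$, as it should, since $f_Q$ only sees the sum.

**Step 2 (the map covers the orbit directions on every wall).** This step turns equivariance into a statement about differentials.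

**Lemma 1.** Let $t^0\in\mathbb R^{F^c}$ with $\phi(t^0)\in\mathcal O_v$. Then $d\phi_{t^0}(\mathbb R^{F^c})\supseteq T_{\phi(t^0)}\mathcal O_v$.

*Proof.* Let $\xi\in\mathfrak b^-$, put $b=\exp(\varepsilon\xi)$ and $t=t^0$ in (4), and differentiate at $\varepsilon=0$. The curve $b\cdot t^0$ stays in $\mathbb R^{F^c}$, so the left side gives a vector in $d\phi_{t^0}(\mathbb R^{F^c})$. The right side gives the value at $\phi(t^0)$ of the action field of $\xi$. By (B2) these values span $T_{\phi(t^0)}\mathcal O_v$. $\square$

**Step 3 (the largest cell that $Q$ can reach).** This step shows that $\phi$ never leaves the cells below $\delta(Q)$, even for negative parameters.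

**Lemma 2.** $\phi(\mathbb R^d)\subseteq\bigcup_{v\le\delta(Q)}\mathcal O_v$.

*Proof.* Induct on $d$; for $d=0$, $\phi$ takes the single value $B^-\in\mathcal O_e$. Let $Q=(Q',i)$, $w'=\delta(Q')$, $w=\delta(Q)=w'*s_i$. Then $w'\le w$ and $ws_i<w$. By induction $f_Q(t)=g\,x_i(t_d)$ with $g\in B^-vB^-$, $v\le w'$. If $t_d=0$, then $f_Q(t)\in B^-vB^-$, and if $t_d\ne0$, then $f_Q(t)\in B^-vB^-\cup B^-vs_iB^-$ by (B1). We have $v\le w'\le w$. If $vs_i<v$, then $vs_i\le w$ is clear; if $vs_i>v$, it is (L). $\square$

## 6. Every open stratum is a Euclidean space

**Step 4 (reduced words).** This step gives coordinates on $U(w)$.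

**Lemma 3.** For a reduced word $Q'$ of $w$, $f_{Q'}:\mathbb R_{>0}^{\ell(w)}\to U(w)$ is a diffeomorphism, and $U(w)$ is an open subset of the manifold $U\cap B^-wB^-$.

*Proof.* By (B1) the image lies in $U\cap B^-wB^-$, which by (B4) is identified with an open subset of $\mathcal O_w$. By Lemma 1 for the word $Q'$ and $F=\emptyset$, the map $f_{Q'}:\mathbb R_{>0}^{\ell(w)}\to U\cap B^-wB^-$ is a submersion. Both sides have dimension $\ell(w)$, so it is a local diffeomorphism, and its image $U(w)$ is open.

It remains to prove injectivity, by induction on $\ell(w)$; the case $\ell(w)=0$ is trivial. Let $Q'=(i_1,\dots,i_\ell)$ and $f_{Q'}(t)=f_{Q'}(t')$, and suppose $t_1>t_1'$. Multiplying by $x_{i_1}(-t_1')$ on the left gives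
$$x_{i_1}(t_1-t_1')\,x_{i_2}(t_2)\cdots x_{i_\ell}(t_\ell)=x_{i_2}(t_2')\cdots x_{i_\ell}(t_\ell').$$
The left side lies in $B^-wB^-$. The word $(i_2,\dots,i_\ell)$ is reduced for $s_{i_1}w$, so the right side lies in $B^-s_{i_1}wB^-$. These are disjoint, a contradiction. By symmetry $t_1=t_1'$; cancel the first factor and use induction. $\square$

Consequently, if $\ell(vs_i)>\ell(v)$, then
$$U(v)\times\mathbb R_{>0}\to U(vs_i),\qquad(u,s)\mapsto ux_i(s)\tag{5}$$
is a diffeomorphism: use a reduced word of $v$ for $U(v)$ and the same word followed by $i$ for $U(vs_i)$.

**Step 5 (arbitrary words).** This step handles repeated letters: each letter that does not increase the Demazure product contributes a free real coordinate.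

**Lemma 4.** Let $w=\delta(Q)$. There is a homeomorphism $h_Q:\mathbb R^d_{>0}\to U(w)\times\mathbb R^{d-\ell(w)}$ whose first component is $f_Q$. In particular $f_Q(\mathbb R^d_{>0})=U(\delta(Q))$, and $\mathbb R^d_{>0}\cap f_Q^{-1}(p)\cong\mathbb R^{d-\ell(w)}$ for $p\in U(w)$.

*Proof.* Induct on $d$; $d=0$ is trivial. Let $Q=(Q',i)$ and $w'=\delta(Q')$. By $h_{Q'}$,
$$\mathbb R^d_{>0}=\mathbb R^{d-1}_{>0}\times\mathbb R_{>0}\cong U(w')\times\mathbb R^{d-1-\ell(w')}\times\mathbb R_{>0},$$
and $f_Q$ becomes $\mu(u,s)=ux_i(s)$ with $u\in U(w')$ and $s$ the last coordinate.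

If $\ell(w's_i)>\ell(w')$, then $w=w's_i$, $\ell(w)=\ell(w')+1$, and $\mu$ is a homeomorphism $U(w')\times\mathbb R_{>0}\to U(w)$ by (5). The remaining factor is $\mathbb R^{d-1-\ell(w')}=\mathbb R^{d-\ell(w)}$.

Otherwise $w=w'$. Put $v=ws_i<w$. By (5) we write $u=u''x_i(c)$ with unique $(u'',c)\in U(v)\times\mathbb R_{>0}$, depending continuously on $u$. Then $\mu(u,s)=u''x_i(c+s)$. The map $(c,s)\mapsto(c+s,\log(s/c))$ is a homeomorphism $\mathbb R^2_{>0}\to\mathbb R_{>0}\times\mathbb R$, with inverse $(\sigma,r)\mapsto\big(\frac{\sigma}{1+e^r},\frac{\sigma e^r}{1+e^r}\big)$. Hence $(u,s)\mapsto(\mu(u,s),\log(s/c))$ is a homeomorphism $U(w)\times\mathbb R_{>0}\to U(w)\times\mathbb R$, and the free factor is $\mathbb R^{d-1-\ell(w)}\times\mathbb R$. $\square$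

**Step 6 (which strata occur).** This step is the link with the subword complex.

**Corollary 5.** Let $Q$ contain a reduced word for $w$ and let $p\in U(w)$. Then
$$C_F(p)\neq\emptyset\iff\delta(Q\setminus F)=w\iff F\in P,$$
and in that case $C_F(p)\cong\mathbb R^{d-|F|-\ell(w)}$.

*Proof.* We have $C_F(p)=S_F\cap f_{Q\setminus F}^{-1}(p)$, and $S_F\cong\mathbb R_{>0}^{d-|F|}$. By Lemma 4, $f_{Q\setminus F}$ maps $S_F$ onto $U(\delta(Q\setminus F))$. Since the sets $U(v)$ are disjoint, $p$ is hit if and only if $\delta(Q\setminus F)=w$; the last claim is Lemma 4. If $\delta(Q\setminus F)=w$, the letters at which the Demazure product increases form a reduced word for $w$ in $Q\setminus F$, so $F$ is a face, and it is interior by the Knutson–Miller criterion (by convention if $F=\emptyset$). Conversely, an interior face satisfies $\delta(Q\setminus F)=w$ by the same criterion. $\square$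

## 7. Corners of the fiber when $\delta(Q)=w$

**Step 7 (local structure).** This step carries out the implicit function theorem with the right target and with transversality to all walls. It is the place where $\delta(Q)=w$ is needed.

**Lemma 6.** Let $\delta(Q)=w$, $p\in U(w)$, $m=d-\ell(w)$. Then $M=M_Q(p)$ is nonempty and compact. Near each $t^0\in C_F(p)$ it is, in suitable smooth coordinates with $t^0$ at the origin, $[0,\infty)^F\times\mathbb R^{m-|F|}$, with the $t_j$ ($j\in F$) as the first coordinates. Hence $M$ is a compact topological $m$-manifold with boundary, with interior $C_\emptyset(p)$ and boundary $\bigcup_{\emptyset\ne F\in P}C_F(p)$. In particular $\overline{C_\emptyset(p)}=M$.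

*Proof.* $M\ne\emptyset$ by Lemma 4. It is closed in $\mathbb R^d_{\ge0}$, and bounded by (1); so it is compact.

Let $t^0\in C_F(p)$. By Lemma 2, $\phi$ maps all of $\mathbb R^d$ into $\bigcup_{v\le w}\mathcal O_v$, in which $\mathcal O_w$ is open by (B3). So $\Omega=\phi^{-1}(\mathcal O_w)$ is open in $\mathbb R^d$. It contains $t^0$, because $p\in U(w)\subseteq B^-wB^-$. As $\mathcal O_w$ is embedded, $\phi:\Omega\to\mathcal O_w$ is smooth. By Lemma 1, already its restriction to $\Omega\cap\mathbb R^{F^c}$ is a submersion at $t^0$. Therefore
$$\Omega\to\mathcal O_w\times\mathbb R^F,\qquad t\mapsto\big(\phi(t),(t_j)_{j\in F}\big)\tag{6}$$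
is a submersion at $t^0$: given a target vector, realize its $\mathbb R^F$-component by any vector of $\mathbb R^d$, then correct the first component by adding a vector of $\mathbb R^{F^c}$, which does not change the $\mathbb R^F$-component.

By (B4), $\{t\in\mathbb R^d:f_Q(t)=p\}=\phi^{-1}(pB^-)$. Near $t^0$ this is a smooth manifold of dimension $d-\ell(w)=m$ with tangent space $\ker d\phi_{t^0}$ at $t^0$. Since (6) is a submersion, $(t_j)_{j\in F}$ restricted to this manifold is a submersion to $\mathbb R^F$ at $t^0$, so these functions extend to a local coordinate system. Near $t^0$ the coordinates $t_j$ with $j\notin F$ remain positive, so $M$ is cut out of the manifold there by $t_j\ge0$, $j\in F$. This is the claimed model.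

For $k\ge1$, $[0,\infty)^k\times\mathbb R^{m-k}\cong[0,\infty)\times\mathbb R^{m-1}$ with the origin going to a boundary point. So $M$ is a topological manifold with boundary, the points of $C_\emptyset(p)$ are interior and the others are boundary points; by Corollary 5 only $F\in P$ occur. The interior of a manifold with boundary is dense. $\square$

In the bent example, $\delta(1,2,1,2)=s_1s_2s_1\neq s_1s_2$: near $(a,0,0,b)$ the map $\phi$ leaves $\mathcal O_{s_1s_2}$ as soon as $t_2t_3\neq0$, and the argument does not start.

**Step 8 (closures of strata, for any $Q$).** This step reduces closed cells to the case just treated.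

**Corollary 7.** Let $Q$ contain a reduced word for $w$, let $p\in U(w)$ and $F\in P$. Then
$$\overline{C_F(p)}=M_Q(p)\cap\mathbb R^{F^c}=\bigsqcup_{G\in P,\ G\supseteq F}C_G(p).$$

*Proof.* We have $M_Q(p)\cap\mathbb R^{F^c}=M_{Q\setminus F}(p)$, and $\delta(Q\setminus F)=w$ by Corollary 5. In $M_{Q\setminus F}(p)$ the set of points with no zero coordinate is $C_F(p)$; by Lemma 6 for $Q\setminus F$ it is dense. This is the first equality. The points of $M_Q(p)\cap\mathbb R^{F^c}$ are those whose zero set contains $F$, and by Corollary 5 the nonempty strata among them are those with $G\in P$. $\square$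

## 8. Regular cell decompositions and their posets

**Step 9 (a cell complex is determined by its poset).** This step is needed twice: to identify the boundary of a fiber, and at the end to identify the fiber with $|K|$.

**Lemma 8.** Let $X$ be a compact Hausdorff space that is a finite disjoint union of subsets $e_\alpha$. Suppose each $\overline{e_\alpha}$ is homeomorphic to a closed ball of some dimension $n_\alpha$ with $e_\alpha$ corresponding to the open ball, and $\partial e_\alpha:=\overline{e_\alpha}\setminus e_\alpha$ is a union of sets $e_\beta$ with $n_\beta<n_\alpha$. Then the $e_\alpha$ are the open cells of a finite regular CW structure on $X$. Order the index set by $\beta\le\alpha\iff e_\beta\subseteq\overline{e_\alpha}$. There is a homeomorphism $h$ from $X$ to the order complex of this poset carrying each $\overline{e_\alpha}$ onto the subcomplex $\Lambda_{\le\alpha}$ of chains of elements $\le\alpha$.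

*Proof.* The homeomorphisms from balls to the $\overline{e_\alpha}$ are characteristic maps; as there are finitely many cells, closure finiteness and the weak topology are automatic. The relation $\le$ is reflexive and transitive, and it is antisymmetric because $\beta\le\alpha$, $\beta\neq\alpha$ implies $e_\beta\subseteq\partial e_\alpha$, hence $n_\beta<n_\alpha$. Since $\partial e_\alpha$ is a sphere, it is compact, so closed, and therefore
$$\partial e_\alpha=\bigcup_{\beta<\alpha}\overline{e_\beta}.$$

Let $X_k$ be the union of the $e_\alpha$ with $n_\alpha\le k$. It is the union of the corresponding $\overline{e_\alpha}$, so it is closed. We construct inductively embeddings $h_k$ of $X_k$ with image the order complex of $\{\beta:n_\beta\le k\}$, carrying $\overline{e_\beta}$ onto $\Lambda_{\le\beta}$, starting from $X_{-1}=\emptyset$. Given $h_{k-1}$, let $n_\alpha=k$. Then $h_{k-1}$ carries $\partial e_\alpha$ homeomorphically onto $\bigcup_{\beta<\alpha}\Lambda_{\le\beta}=\Lambda_{<\alpha}$, the complex of chains of elements $<\alpha$. The ball $\overline{e_\alpha}$ is a cone on $\partial e_\alpha$, and $\Lambda_{\le\alpha}$ is the cone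 on $\Lambda_{<\alpha}$ with apex $\alpha$. Extend by coning: the center goes to $\alpha$, and radii go linearly to cone lines. (For $k=0$, the point $e_\alpha$ goes to the vertex $\alpha$.)

Two closed cells of dimension $k$ meet only inside $X_{k-1}$, and $\overline{e_\alpha}\cap X_{k-1}=\partial e_\alpha$. So the extensions fit together to a map $h_k$ on the finite union $X_k$ of closed sets, and $h_k$ is continuous. It sends $e_\alpha$ bijectively onto the set of points whose carrier chain (the smallest simplex containing the point) has maximum $\alpha$. These sets are disjoint for different $\alpha$, so $h_k$ is injective. A continuous injection from a compact space to a Hausdorff space is an embedding, and the image is as required. For large $k$ we get $h$. $\square$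

## 9. A sphere outside, a Euclidean space inside

**Step 10 (the fiber is a ball when $\delta(Q)=w$).** This step shows that the first guess of Section 1 is right under this hypothesis. We know that $M$ is a compact manifold with boundary. Its boundary will be identified with $\Delta(Q,w)$, a sphere. Its interior is $\mathbb R^m$ by Lemma 4, and this is where the coordinates that were useless at the boundary come back: they let us put $M$, slightly shrunk, inside $S^m$, bounded by a collared sphere.

We use two theorems of Brown. The collar theorem: the boundary of a compact manifold $M$ with boundary has an open neighborhood that is the image of an embedding of $\partial M\times[0,1)$ restricting to the identity on $\partial M\times\{0\}$. The generalized Schoenflies theorem: if an $(m-1)$-sphere $S\subset S^m$ is bicollared, that is, if $S\times[-1,1]$ embeds in $S^m$ with $S\times\{0\}$ going to $S$, then $S^m\setminus S$ has exactly two components, and the closure of each is a closed $m$-ball. (For $m=1$ this says that two points cut a circle into two arcs.)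

**Proposition 9.** If $\delta(Q)=w$ and $p\in U(w)$, then $M=M_Q(p)$ is homeomorphic to a closed ball of dimension $m=d-\ell(w)$, with $C_\emptyset(p)$ corresponding to the open ball.

*Proof.* Induct on $m$. If $m=0$, then $C_\emptyset(p)\cong\mathbb R^0$ is a point, dense in $M$ by Lemma 6, so $M$ is a point. Let $m\ge1$.

**Step 10a (the boundary).** The aim is $\partial M\cong S^{m-1}$. Let $\emptyset\neq F\in P$. Then $\delta(Q\setminus F)=w$, and by Corollary 7 $\overline{C_F(p)}=M_{Q\setminus F}(p)$. By induction this is a closed ball of dimension $m-|F|$ with open ball $C_F(p)$. By Corollary 7 again, $\overline{C_F(p)}\setminus C_F(p)$ is the union of the $C_G(p)$ with $G\in P$, $G\supsetneq F$, which have lower dimension. So Lemma 8 applies to the compact space $\partial M=\bigsqcup_{\emptyset\neq F\in P}C_F(p)$. The poset is $P\setminus\{\emptyset\}$ ordered by reverse inclusion, and reversing the order does not change the order complex.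

Since $\delta(Q)=w$, the empty face is interior, and so every face of $\Delta(Q,w)$ is interior. Thus $P\setminus\{\emptyset\}$ is the set of all nonempty faces, and its order complex is the barycentric subdivision of $\Delta(Q,w)$. By Knutson–Miller, $\Delta(Q,w)$ is a sphere. Facets have $d-\ell(w)=m$ elements, so its dimension is $m-1$. Hence $\partial M\cong S^{m-1}$.

**Step 10b (shrinking $M$ into its interior).** The aim is a copy $M'$ of $M$ inside $\mathrm{int}\,M$. Using half of a collar and rescaling, we get an embedding $c:\partial M\times[0,1]\to M$ with $c(x,0)=x$ and $c(\partial M\times[0,1))$ open in $M$. By injectivity of $c$, $c(\partial M\times(0,1])\subseteq\mathrm{int}\,M$. Put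
$$S=c\big(\partial M\times\{\tfrac12\}\big),\qquad M'=M\setminus c\big(\partial M\times[0,\tfrac12)\big).$$
The set $c(\partial M\times[0,\frac12))$ is open in $M$, being open in the open set $c(\partial M\times[0,1))$, so $M'$ is compact. Define $M'\to M$ by $c(x,s)\mapsto c(x,2s-1)$ on $c(\partial M\times[\frac12,1])$ and by the identity on the closed set $M\setminus c(\partial M\times[0,1))$. The two closed pieces meet in $c(\partial M\times\{1\})$, where the definitions agree. The first piece goes bijectively onto $c(\partial M\times[0,1])$. So the map is a continuous bijection of compact Hausdorff spaces, and $M'\cong M$.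

**Step 10c (Schoenflies).** The aim is that $M'$ is a ball. By Corollary 5, $\mathrm{int}\,M=C_\emptyset(p)\cong\mathbb R^m$, so its one-point compactification is a sphere $S^m=\mathrm{int}\,M\cup\{\infty\}$. The set $S$ is an $(m-1)$-sphere in $S^m$ by Step 10a, and it is bicollared via $c$ on $\partial M\times[\frac14,\frac34]$. Consider
$$A=M'\setminus S=M\setminus c\big(\partial M\times[0,\tfrac12]\big),\qquad A'=S^m\setminus M'=c\big(\partial M\times(0,\tfrac12)\big)\cup\{\infty\}.$$
The set $A$ is the complement of a compact set in $M$ and lies in $\mathrm{int}\,M$, so it is open in $S^m$. The set $A'$ is open because $M'$ is compact. They are disjoint, and $A\cup A'=S^m\setminus S$. Both are nonempty: $c(x,\frac34)\in A$ and $\infty\in A'$. By the Schoenflies theorem $S^m\setminus S$ has exactly two components. Each is connected, so it lies in $A$ or in $A'$. As both sets are nonempty, $A$ is one component. Its closure is $M'$, since $M'$ is closed and $c(x,s)\to c(x,\frac12)$ as $s\downarrow\frac12$. By the Schoenflies theorem $M'$ is a closed $m$-ball, and so is $M\cong M'$.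

Finally, by invariance of domain a homeomorphism from $M$ to the closed ball carries the manifold interior $C_\emptyset(p)$ onto the open ball. $\square$

## 10. The fiber is the interior dual block complex

**Step 11 (proof of Theorem A).** This step assembles the results. Let $Q$, $w$, $p$ be as in Theorem A, with $\delta(Q)$ arbitrary.

*Part 1.* The first claim is Corollary 5, and the formula for the closure is Corollary 7. For $F\in P$ we have $\delta(Q\setminus F)=w$ and $\overline{C_F(p)}=M_{Q\setminus F}(p)$. Proposition 9 for the word $Q\setminus F$, which has $d-|F|$ letters, shows that this is a closed ball of dimension $d-|F|-\ell(w)$ with open ball $C_F(p)$.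

*Part 2.* $M_Q(p)$ is closed, and bounded by (1), so it is compact. It is the finite disjoint union of the $C_F(p)$, $F\in P$. By part 1 each closure is a ball, and $\overline{C_F(p)}\setminus C_F(p)$ is the union of the $C_G(p)$ with $G\in P$, $G\supsetneq F$, of dimension $d-|G|-\ell(w)<d-|F|-\ell(w)$. So Lemma 8 applies, and we have a regular CW decomposition. By part 1, $C_G(p)\subseteq\overline{C_F(p)}\iff G\supseteq F$. So the poset of Lemma 8 is $P$ with reversed inclusion, whose order complex is $K$. The homeomorphism $h:M_Q(p)\to|K|$ of Lemma 8 carries $\overline{C_F(p)}$ onto the subcomplex of chains all of whose members contain $F$, which is $D(F)$. $\blacksquare$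

## 11. Smooth structure, families over $U(w)$, contractibility, other groups

The same local action of $B^-$ gives more. The results of this section were not used for Theorem A. Recall that a manifold with corners is modeled smoothly on $[0,\infty)^k\times\mathbb R^{m-k}$; its open faces of codimension $k$ are the connected components of the set of points at which exactly $k$ of the local boundary coordinates vanish.

**Theorem B.** Let $Q$ contain a reduced word for $w$.

(a) If $\delta(Q)=w$, every fiber $M_Q(p)$, $p\in U(w)$, is a compact smooth manifold with corners in $\mathbb R^d$, homeomorphic to a ball. Its open faces of codimension $k$ are exactly the $C_F(p)$ with $F\in\Delta(Q,w)$, $|F|=k$.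

(b) Put $X=f_Q^{-1}(U(w))\cap\mathbb R^d_{\ge0}$. For every $p\in U(w)$ there is a homeomorphism $\Theta:X\to U(w)\times M_Q(p)$ over $U(w)$ carrying $X\cap S_F$ onto $U(w)\times C_F(p)$ for all $F$. If $\delta(Q)=w$, $\Theta$ is a diffeomorphism of manifolds with corners.

(c) Every fiber $M_Q(p)$, $p\in U(w)$, is contractible, of dimension $\max\{d-|F|-\ell(w):F\in P\}$. It is the closure of a single stratum if and only if $P$ has a least element $F_0$, and it is then a closed ball of dimension $d-|F_0|-\ell(w)$.

(d) Theorem A and (a)–(c) hold with $GL_n(\mathbb R)$ replaced by the real points of a split connected reductive group with pinning $(x_i,y_i)$, $W$ its Weyl group, $U_{\ge0}$ the monoid generated by the $x_i(t)$, $t\ge0$, and $U(w)=f_{Q'}(\mathbb R^{\ell(w)}_{>0})$ for $Q'$ a reduced word of $w$.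

**Proof of (a).** The purpose is to name the faces of the local models. The first statement is Lemma 6 and Proposition 9. By Lemma 6 the codimension-$k$ locus is $\bigsqcup_{|F|=k}C_F(p)$. Each nonempty $C_F(p)$ is connected by Corollary 5. It is relatively open in this locus: points of $M_Q(p)$ near $C_F(p)$ have zero set contained in $F$, and if the zero set has $k=|F|$ elements, it is $F$. So the nonempty $C_F(p)$ with $|F|=k$ are the components. Finally $P=\Delta(Q,w)$, since $\emptyset$ is interior.

**Proof of (b), Step 1 (lifting vector fields).** This step produces vector fields upstairs that move the base point in prescribed directions and respect all walls. For $\xi\in\mathfrak b^-$ let $\tilde\xi(t)=\frac{d}{d\varepsilon}\big|_{0}\exp(\varepsilon\xi)\cdot t$. This is a smooth vector field on $\mathbb R^d$ whose $j$-th component vanishes where $t_j=0$. Let $\xi_U$ be the vector field on $U$ obtained from the action field on $G/B^-$ via (B4). By (4), $df_Q(\tilde\xi(t))=\xi_U(f_Q(t))$. By (B2) and Lemma 3 the fields $\xi_U$ are tangent to $U(w)$ along $U(w)$ and span its tangent spaces.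

Let $y:U(w)\to\mathbb R^{\ell(w)}$ be the global chart $f_{Q'}^{-1}$, for a reduced word $Q'$ of $w$, followed by coordinatewise $\log$; it is onto. Choose a basis $(\xi_r)$ of $\mathfrak b^-$, and let $A(u)$ be the matrix whose $r$-th column is $\xi_{r,U}(u)$ in the frame $\partial_{y_1},\dots,\partial_{y_{\ell(w)}}$. It has full row rank, so $A^T(AA^T)^{-1}$ is a smooth right inverse of $A$. Its entries give smooth functions $a_{kr}$ on $U(w)$ with $\partial_{y_k}=\sum_ra_{kr}\,\xi_{r,U}$. As an embedded submanifold of $U$, $U(w)$ is closed in some open set $\Omega\subseteq U$, so the $a_{kr}$ extend smoothly to $\Omega$. For $c\in\mathbb R^{\ell(w)}$ put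
$$V^c=\sum_{k,r}c_k\,(a_{kr}\circ f_Q)\,\tilde\xi_r\qquad\text{on the open set }f_Q^{-1}(\Omega)\subseteq\mathbb R^d.$$

**Proof of (b), Step 2 (the flow is complete on $X$).** This step shows that the flow of $V^c$ preserves each stratum and exists for all time. Let $\gamma$ be the maximal integral curve of $V^c$ starting at $t\in X\cap S_F$. Since $V^c$ is tangent to every hyperplane $t_j=0$, uniqueness of solutions shows that the coordinates in $F$ stay $0$ and that the others never vanish. So $\gamma\subset S_F$. Since $t\in S_F$ maps into $U(w)$, Lemma 4 gives $\delta(Q\setminus F)=w$ and $f_Q(S_F)=U(w)$. So $\gamma\subset X$. Along $\gamma$ the velocity of $f_Q(\gamma(s))$ is $\sum_kc_k\partial_{y_k}$, hence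
$$y(f_Q(\gamma(s)))=y(f_Q(t))+sc.\tag{7}$$
For compact $C\subset U(w)$ the set $f_Q^{-1}(C)\cap\mathbb R^d_{\ge0}$ is closed, bounded by (1), and contained in $f_Q^{-1}(\Omega)$. By (7), on a bounded time interval $f_Q(\gamma)$ stays in a compact subset of $U(w)$, so $\gamma$ stays in a compact subset of the domain of $V^c$. Hence $\gamma(s)$ exists for all $s$. Put $\Phi^c(t)=\gamma(1)$. By smooth dependence on parameters, it is the restriction of a smooth map defined on an open set of pairs $(c,t)$.

**Proof of (b), Step 3 (the trivialization).** This step writes down $\Theta$. Put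
$$\Theta(t)=\big(f_Q(t),\ \Phi^{\,y(p)-y(f_Q(t))}(t)\big),\qquad\Theta^{-1}(u,t)=\Phi^{\,y(u)-y(p)}(t).$$
By (7) the second component of $\Theta(t)$ lies over $p$, and $\Theta^{-1}(u,t)$ lies over $u$. Since $V^{-c}=-V^c$, $\Phi^{-c}$ inverts $\Phi^c$, so the two maps are mutually inverse. They are continuous and preserve zero patterns, so $X\cap S_F$ goes onto $U(w)\times C_F(p)$.

Now let $\delta(Q)=w$. By Lemma 2 and (B3), $\phi^{-1}(\mathcal O_w)$ is open in $\mathbb R^d$; on it $f_Q$ takes values in $U\cap B^-wB^-$, in which $U(w)$ is open by Lemma 3. So $\{t\in\mathbb R^d:f_Q(t)\in U(w)\}$ is open in $\mathbb R^d$. Hence $X$ is open in $\mathbb R^d_{\ge0}$ and is a manifold with corners. On that open set $y\circ f_Q$ is smooth, so $\Theta$ and $\Theta^{-1}$ are smooth.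

**Proof of (c).** The purpose is to read off the topology of $|K|$. By Theorem A the fiber is homeomorphic to $|K|$. If $\delta(Q)=w$, then $\emptyset\in P$ and $K$ is a cone with apex $\emptyset$, so it is contractible.

Otherwise $\Delta=\Delta(Q,w)$ is a ball and $\emptyset\notin P$. Then $K$ is the full subcomplex of the barycentric subdivision $\mathrm{sd}\,\Delta$ spanned by the barycenters of interior faces, and the remaining vertices span the full subcomplex $\mathrm{sd}(\partial\Delta)$. So $|K|$ is a deformation retract of $|\Delta|\setminus|\partial\Delta|$ (Munkres, *Elements of Algebraic Topology*, Lemma 70.1). Explicitly, write a point as $x=\sum_Gx_GG$ in barycentric coordinates of $\mathrm{sd}\,\Delta$ and put $\lambda(x)=\sum_{G\in P}x_G$. Then $\lambda(x)>0$ exactly off $|\partial\Delta|$. The map $x\mapsto\lambda(x)^{-1}\sum_{G\in P}x_GG$ retracts $|\Delta|\setminus|\partial\Delta|$ onto $|K|$, and the straight segment from $x$ to its image stays in the simplex of $x$ and off $|\partial\Delta|$. Since $|\Delta|\setminus|\partial\Delta|$ is an open ball, $|K|$ is contractible.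

The dimension is that of the largest cell, given by Corollary 5. For $F_0\in P$, Theorem A(1) shows that $\overline{C_{F_0}(p)}=M_Q(p)$ if and only if $F_0\subseteq G$ for all $G\in P$, that is, $F_0$ is the least element of $P$. In that case Theorem A(1) says that the fiber is a closed ball of dimension $d-|F_0|-\ell(w)$.

In the whisker example the minimal elements of $P$ are $2$ and $34$, so there is no least element; in the bent example they are $\{2\}$ and $\{3\}$, and the fiber is a ball all the same.

**Proof of (d).** The purpose is to list every place where $GL_n$ entered and to supply the replacement. Let $B^-$ be the Borel subgroup opposite to the one containing the $x_i(t)$, with $U$, $U^-$ the unipotent radicals of the two, all taken as groups of real points; $\mathfrak b^-$ is the Lie algebra of $B^-$.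

*Bruhat cells.* (B1), (B2) and (B4) are standard for split groups, and (L) was proved from the subword description of Bruhat order, which is valid in every Coxeter group. For (B3), the Zariski closure of $\mathcal O_w$ consists of the cells with $v\le w$, and $\overline{\mathcal O_w}\setminus\mathcal O_w$ is Zariski closed. Its real points form $\bigcup_{v<w}\mathcal O_v$, which is therefore closed in the usual topology. So $\mathcal O_w$ is relatively open in $\bigcup_{v\le w}\mathcal O_v$.

*The local action (3).* Let $P_i=B^-\sqcup B^-s_iB^-$, a parabolic subgroup of dimension $\dim B^-+1$. By (B4) the product map $U\times B^-\to G$ is a diffeomorphism onto an open subset. Restricting it to $x_i(\mathbb R)\times B^-$, we see that $(t,b)\mapsto x_i(t)b$ is an embedding of $\mathbb R\times B^-$ in $P_i$, hence, by dimension, a diffeomorphism onto an open subset of $P_i$. For $b\in B^-$ we have $bx_i(t)\in P_i$. So the set of $(b,t)$ such that $bx_i(t)$ lies in this open subset is open, and it contains $\{1\}\times\mathbb R$. On it $bx_i(t)=x_i(t')b'$ with $t',b'$ smooth in $(b,t)$; for $b=1$ we get $t'=t$ and $b'=1$; and $t'=0\iff bx_i(t)\in B^-\iff t=0$.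 Nothing else about (3) was used.

*Compactness.* In place of (1) use the homomorphisms $\chi_i:U\to\mathbb R$ with $\chi_i(x_k(t))=\delta_{ik}t$. They give $\chi_i(p)=\sum_{i_j=i}t_j$ on the fiber over $p$.

*The sets $U(w)$.* They do not depend on the reduced word by Lusztig, *Total positivity in reductive groups*, §2. They are disjoint since $U(w)\subseteq B^-wB^-$.

*Subword complexes.* For every Coxeter group, subword complexes are spheres or balls, according to whether $\delta(Q)=w$ or not, with interior faces those $F$ with $\delta(Q\setminus F)=w$, by Knutson–Miller, *Subword complexes in Coxeter groups*, Adv. Math. 184 (2004).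

With these replacements the arguments of Sections 5–10 and the proofs of (a)–(c) apply word for word. $\blacksquare$
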